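# Degrees of regular maps from products of even spheres to a sphere

## 1. A collapse map with one square root, and the tuples $(2,4)$ and $(2,2)$

Let $S^q=\{x\in\mathbb R^{q+1}:x_0^2+\dots+x_q^2=1\}$, let $q_1,\dots,q_n$ be even positive integers, and put
$$X=S^{q_1}\times\cdots\times S^{q_n},\qquad q_i=2k_i,\qquad d=q_1+\dots+q_n=2m .$$
Is there always a map $X\to S^d$ of topological degree $1$ whose coordinates are quotients of polynomials? The natural first guess is yes. Topology puts nothing in the way, and we shall see in a moment a formula of degree $\pm1$ that fails to be polynomial only because of one square root. The question is posed at https://github.com/Macaulay2/Workshop-2020-Warwick, where $(2,4)$ is recorded as a tuple for which degree $1$ occurs and $(2,2)$ as an unknown case.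

**Definition.** Let $X\subset\mathbb R^M$ be a real algebraic set. A map $f:X\to S^k\subset\mathbb R^{k+1}$ is *regular* if each coordinate of $f$ can be written on $X$ as $p/r$ with real polynomials $p,r$ on $\mathbb R^M$ such that $r$ has no zero on $X$.

For instance $1/(2+x_0)$ is a regular function on $S^2$; the function $\sqrt{1+x_0}$ is not, because it is not differentiable at $x_0=-1$. The degree of $f:X\to S^d$ is the Brouwer degree for the standard orientations. If some point has a single preimage and $f$ is a local diffeomorphism there, the degree is $\pm1$. Let $D(q_1,\dots,q_n)\subset\mathbb Z$ be the set of degrees of regular maps $X\to S^d$. Reflecting $S^d$ changes the sign of the degree, so $D=-D$ and signs will not matter.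

**The formula with the square root.** Write a point of $S^{q_i}$ as $(s_i,w_i)$ with $s_i\in\mathbb R$, $w_i\in\mathbb R^{q_i}$, and put
$$P_i=\frac{1+s_i}{2}\in[0,1],\qquad \xi_i=\frac{w_i}{2},\qquad |\xi_i|^2=\frac{1-s_i^2}{4}=P_i(1-P_i).\qquad(1)$$
Let $p\in X$ be the point with all $s_i=1$, that is, all $P_i=1$. For $n=2$ put
$$f=\big(2P_2\xi_1,\ 2\sqrt{P_1}\,\xi_2,\ 2P_1P_2-1\big).$$
With $G=(P_2\xi_1,\sqrt{P_1}\,\xi_2)$, formula (1) gives
$$|G|^2=P_2^2P_1(1-P_1)+P_1P_2(1-P_2)=P_1P_2(1-P_1P_2),$$
so $|f|^2=4P_1P_2(1-P_1P_2)+(2P_1P_2-1)^2=1$. The value $(0,1)$ is taken only where $P_1P_2=1$, that is, only at $p$. Near $p$ the map is smooth, and the derivative of its first $d$ coordinates at $p$ is $(2\,d\xi_1,2\,d\xi_2)$, which is invertible. So $f:S^{q_1}\times S^{q_2}\to S^{q_1+q_2}$ is continuous of degree $\pm1$. The only defect is $\sqrt{P_1}$.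

**The case $n=1$.** The identity has degree $1$.

**The tuple $(2,4)$.** Here the square root can be removed. Identify $\mathbb R^4$ with the quaternions, write $\xi_1=(\xi_{11},\xi_{12})$, and let $\eta=P_1+\xi_{11}i+\xi_{12}j$. Then $|\eta|^2=P_1^2+P_1(1-P_1)=P_1$. Replace $\sqrt{P_1}\,\xi_2$ by the quaternion product $\eta\,\xi_2$, which has the same norm. The map
$$\big(2P_2\xi_1,\ 2\eta\,\xi_2,\ 2P_1P_2-1\big):S^2\times S^4\to S^6$$
is polynomial; the computation of $|G|^2$ is unchanged; and since $\eta(p)=1$ and $\xi_2(p)=0$, its first coordinates again have derivative $(2\,d\xi_1,2\,d\xi_2)$ at $p$. Its degree is $\pm1$.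

**The tuple $(2,2)$.** We would like a $2\times2$ matrix $A$ of regular functions on $S^2$ with $A^TA=P_1I$, to use $A\xi_2$ in place of $\sqrt{P_1}\,\xi_2$. Its first column would write $P_1$ as a sum of two squares of rational functions on $S^2$. In stereographic coordinates $(\alpha,\beta)=w_1/(1+s_1)$ the field of rational functions is $\mathbb R(\alpha,\beta)$ and $P_1=1/u$ with $u=1+\alpha^2+\beta^2$. If $1/u$ is a sum of two squares, so is $u=u^2\cdot(1/u)$. This contradicts the following theorem (Lam, *Introduction to Quadratic Forms over Fields*, Ch. IX).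

**Cassels' theorem.** $1+t_1^2+\dots+t_n^2$ is not a sum of $n$ squares in $\mathbb R(t_1,\dots,t_n)$.

So this approach stops exactly here. That rules out one formula, not all maps. What one does find for $(2,2)$ is degree $2$.

**Example 1.** For even $q,q'$ consider
$$S^q\times S^{q'}\to S^{q+q'},\qquad (x,y)\mapsto(x_1,\dots,x_q,x_0y).$$
The point $(0,y^*)$ has the two preimages $(e_0,y^*)$ and $(-e_0,-y^*)$. Both are regular points: there $dx_0=0$ and $x_0=\pm1$, so the derivative is $(dx_1,\dots,dx_q,\pm dy)$. The map is unchanged by (reflection in $x_0$)$\times$(antipode), which interchanges the two preimages and has degree $(-1)\cdot(-1)^{q'+1}=(-1)(-1)=1$. So the two local degrees agree, and the degree is $\pm2$.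

The guess turns out to be false at $(2,2)$, and for a reason that does not depend on any formula. Write $v_2$ for the $2$-adic valuation.

**Theorem 1.** $D(2,2)=2\mathbb Z$. In particular there is no regular map $S^2\times S^2\to S^4$ of degree $1$.

**Theorem 2.** If $v_2(q_j)<v_2(q_1+\dots+q_n)$ for some $j$, then every regular map $X\to S^d$ has even degree. (So degree $1$ requires that the number of indices $i$ with $v_2(q_i)$ minimal be odd.)

**Theorem 3.**
(a) $D(q_1,\dots,q_n)$ is a subgroup of $\mathbb Z$ containing $2^{n-1}$.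
(b) $D(q_1,q_2)=\mathbb Z$ if $2^t\mid q_2$ and $2^t>q_1$ for some $t$.
(c) $D(q_1,\dots,q_n)=\mathbb Z$ if for some $l\in\{2,4,8\}$ and some $t$, $l$ divides all $q_i$ and $\sum q_i=2^t-l$. (For example $(2,2,2)$, $(2,4)$, $(6,8)$, $(4,10)$, $(4,4,4)$, $(8,8,8)$.)

The remark in parentheses in Theorem 2 is arithmetic. Always $v_2(\sum q_i)\ge\mu:=\min_i v_2(q_i)$; dividing by $2^{\mu}$ and counting odd summands shows that equality holds iff the number of $i$ with $v_2(q_i)=\mu$ is odd. In particular degree $1$ is impossible for $(q,\dots,q)$ with an even number of factors.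

For $n=2$, part (a) says that $D(q_1,q_2)$ is $\mathbb Z$ or $2\mathbb Z$. If $v_2(q_1)=v_2(q_2)$, then $v_2(q_1+q_2)>v_2(q_1)$ and $D=2\mathbb Z$ by Theorem 2. If $v_2(q_1)\neq v_2(q_2)$, we get $D=\mathbb Z$ only in the cases covered by (b) and (c). For instance $D(2,q)=\mathbb Z$ if $4\mid q$ (part (b) with $t=2$) and $D(2,q)=2\mathbb Z$ if $q\equiv2\pmod 4$. These notes do not determine whether the necessary condition of Theorem 2 is sufficient: $(6,4)$ satisfies it but is not covered by (b) or (c), and all we obtain is that $D(6,4)$ is $\mathbb Z$ or $2\mathbb Z$.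

## 2. Adding regular maps: the set of degrees is a subgroup

This section proves Theorem 3(a). The plan is to add two maps to $S^d=\mathbb R^d\cup\{\infty\}$ pointwise in $\mathbb R^d$, and to check that poles add up.

**Step 1: a formula for addition.** For $y=(y_0,\vec y)\in S^d$ set $v=\vec y$, $\lambda=1-y_0$, $\mu=1+y_0$; then $|v|^2=\lambda\mu$. The point $\infty=(1,0)$ has $\lambda=0$, and the other points correspond to $v/\lambda\in\mathbb R^d$. Conversely, a nonzero triple $(v,\lambda,\mu)$ with $|v|^2=\lambda\mu$ and $\lambda,\mu\ge0$ defines the point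
$$\Big(\frac{\mu-\lambda}{\mu+\lambda},\frac{2v}{\mu+\lambda}\Big)\in S^d,$$
because $(\mu-\lambda)^2+4\lambda\mu=(\mu+\lambda)^2$. Define
$$(v,\lambda,\mu)\boxplus(v',\lambda',\mu')=(v'',\lambda'',\mu'')=(\lambda'v+\lambda v',\ \lambda\lambda',\ \lambda'\mu+\lambda\mu'+2v\cdot v').$$
Then $|v''|^2=\lambda'^2\lambda\mu+\lambda^2\lambda'\mu'+2\lambda\lambda'\,v\cdot v'=\lambda''\mu''$, and $v''/\lambda''=v/\lambda+v'/\lambda'$ when $\lambda,\lambda'>0$. In that case $\lambda''>0$ and $\mu''=|v''|^2/\lambda''\ge0$. If $\lambda=0\ne\lambda'$, then $v=0$, $\mu>0$, and the result is $(0,0,\lambda'\mu)$, which represents $\infty$; the case $\lambda'=0\neq\lambda$ is symmetric. So $\boxplus$ is given by quotients with nonvanishing denominator $\mu''+\lambda''$ everywhere except at $(\infty,\infty)$.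

**Step 2: moving two maps into general position.** Let $f,g:X\to S^d$ be regular. Rotations of $S^d$ do not change degrees. By Sard's theorem we may rotate so that $\infty$ is a regular value of $f$; then $f^{-1}(\infty)$ is finite. Next we rotate the target of $g$ so that $\infty$ is a regular value of $g$ that does not lie in the finite set $g(f^{-1}(\infty))$. Now $f^{-1}(\infty)\cap g^{-1}(\infty)=\emptyset$, so $f\boxplus g$ is a regular map. A value is $\infty$ iff $\lambda''=\lambda\lambda'=0$, hence
$$(f\boxplus g)^{-1}(\infty)=f^{-1}(\infty)\sqcup g^{-1}(\infty).$$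

**Step 3: comparing local degrees.** Let $x\in f^{-1}(\infty)$ and $w=g(x)\ne\infty$. Since $\infty\boxplus w'=\infty$ for all finite $w'$, the partial derivative of $\boxplus$ in the second variable vanishes at $(\infty,w)$. Hence
$$d(f\boxplus g)_x=d(\,\cdot\boxplus w)_\infty\circ df_x .$$
The map $y\mapsto y\boxplus w$ is a diffeomorphism of $S^d$ fixing $\infty$, with inverse $\boxplus(-w)$. The maps $\boxplus\,\epsilon w$, $0\le\epsilon\le1$, where $w$ is scaled in $\mathbb R^d$, form an isotopy from the identity to it. So it preserves orientation, $x$ is a regular point of $f\boxplus g$, and the local degrees of $f\boxplus g$ and $f$ at $x$ agree. The same holds at points of $g^{-1}(\infty)$. Summing, $\deg(f\boxplus g)=\deg f+\deg g$.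

**Step 4: conclusion.** Constants give $0\in D$ and reflections give negatives, so $D$ is a subgroup. Iterating Example 1, via $S^{q_1}\times S^{q_2}\times S^{q_3}\times\cdots\to S^{q_1+q_2}\times S^{q_3}\times\cdots\to\cdots$, gives a regular map of degree $\pm2^{n-1}$. This proves Theorem 3(a). $\square$

## 3. The sphere inside a complex quadric

To bound all regular maps at once we complexify. For $q=2k$ let
$$Q_q=\{x_0^2+\dots+x_q^2=z^2\}\subset\mathbb P^{q+1}$$
over $\mathbb R$. It is smooth of dimension $q$. A real point has $z\ne0$, so $Q_q(\mathbb R)=S^q$. Let $h$ be the hyperplane class.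

We recall some standard facts (Elman–Karpenko–Merkurjev, *Algebraic and Geometric Theory of Quadratic Forms*, §68). Over an algebraically closed field, $Q_q$ contains two families of $k$-planes. Two $k$-planes $P,P'$ lie in the same family iff $\dim(P\cap P')\equiv k\pmod2$, with $\dim\emptyset=-1$. The classes $a,b\in CH^k$ of the families satisfy
$$a+b=h^k.\qquad(2)$$
Over $\mathbb C$, $H^{2k}(Q_q(\mathbb C),\mathbb Z)=\mathbb Za\oplus\mathbb Zb$. If $k$ is even, $a^2=b^2=1$ and $ab=0$; if $k$ is odd, $a^2=b^2=0$ and $ab=1$.

For example, $Q_2\cong\mathbb P^1\times\mathbb P^1$ over $\mathbb C$, and $a,b$ are the two rulings. The points of $Q_2$ are the matrices $\begin{pmatrix}z+x_0&x_1+ix_2\\x_1-ix_2&z-x_0\end{pmatrix}$ of rank one up to scalars, that is, column times row. Conjugation of coordinates is the conjugate transpose, so it exchanges the rulings, and $S^2$ is the set of pairs $(t,\bar t)$. It meets each line of each ruling once, and the next lemma says that the two signs are opposite.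

**Lemma 1.** Let $s\in H^{2k}(Q_q(\mathbb C),\mathbb Z)$ be the Poincaré dual of $[S^q]$, so that $\int_{S^q}\omega=\int_{Q_q(\mathbb C)}\omega\,s$. Then $s=\pm(a-b)$.

*Proof.* We compute the pairing of $s$ with $a+b$ and with one plane. The hyperplane $z=0$ misses $S^q$, so $\mathcal O(1)$ is trivial near $S^q$, $h|_{S^q}=0$, and $s\cdot(a+b)=s\cdot h^k=0$. Next consider the $k$-plane
$$P=\{x_0=z,\ x_1=ix_2,\ \dots,\ x_{q-1}=ix_q\}\subset Q_q .\qquad(3)$$
Its only real point is $y=(1:0:\dots:0:1)$, since $x_{2l-1}=ix_{2l}$ with both real forces both to vanish. In the chart $z=1$, $T_yP$ consists of the vectors $(0,iu_1,u_1,\dots,iu_k,u_k)$ with $u_l\in\mathbb C$, and such a vector is real only if it is $0$. So $T_yP\cap T_yS^q=0$ inside $T_yS^q\otimes\mathbb C=T_yQ_q(\mathbb C)$. Both spaces have real dimension $2k$, half of the total, so the intersection is transversal and $s\cdot[P]=\pm1$. Hence $s\cdot a=-s\cdot b=\pm1$. By the multiplication table also $(a-b)\cdot a=-(a-b)\cdot b=\pm1$. The pairing is nondegenerate and $a,b$ is a basis, so $s=\pm(a-b)$. $\square$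

## 4. The degree as an intersection number

The purpose of this section is a formula for $\deg f$ in the Chow ring of $V=\prod_iQ_{q_i}$. We use the usual operations on Chow groups: proper push-forward, pull-back between smooth varieties, products, the projection formula, and $\deg$ of zero-cycles. All of them are compatible with extension of the base field. Write $Q'=Q_d$, with family classes $a',b'$ in $CH^m$; write $a_i,b_i,h_i$ for the classes on $Q_{q_i}$ and also for their pull-backs to $V$.

**Step 1: extending $f$.** $V$ is smooth and geometrically irreducible of dimension $d$, and $V(\mathbb R)=X$. The real points of a proper closed subvariety have topological dimension less than $d$, so they cannot contain the $d$-manifold $X$; hence $X$ is Zariski dense in $V$. Let $f=(f_0,\dots,f_d):X\to S^d$ be regular, and let $W\supset X$ be the open subset of $V$ where all $z_i$ and all denominators of the $f_j$ are nonzero. The identity $\sum f_j^2=1$ holds on the dense set $X$, hence on $W$. So we have a morphism over $\mathbb R$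
$$F=(f_0:\dots:f_d:1):W\to Q',\qquad F|_X=f.$$

**Step 2: a correspondence.** Let $\Gamma\subset V\times Q'$ be the closure of the graph of $F$. It is defined over $\mathbb R$ and has dimension $d$. For a field $K\supset\mathbb R$ and $c\in CH^m(Q'_K)$ put
$$\alpha(c)=\mathrm{pr}_{1*}\big([\Gamma_K]\cdot\mathrm{pr}_2^*c\big).\qquad(4)$$
The product has codimension $d+m$ in a variety of dimension $2d$, so it has dimension $m$, and $\alpha(c)\in CH^m(V_K)$. The construction is compatible with field extension. Over $W_K$ the cycle $\Gamma$ is the graph, $[\Gamma_K]=(\mathrm{id},F)_*[W_K]$, so the projection formula gives $[\Gamma_K]\cdot\mathrm{pr}_2^*c=(\mathrm{id},F)_*F^*c$ there. Pushing forward,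
$$\alpha(c)|_{W_K}=F^*c.\qquad(5)$$

**Lemma 2.** For either family class $a'$ on $Q'_{\mathbb C}$: $\ \deg f=\pm\deg\big(\alpha(a')\cdot\prod_i(a_i-b_i)\big)$.

*Proof.* The cycle class map $\mathrm{cl}:CH^*\to H^{2*}(\,\cdot\,,\mathbb Z)$ on smooth complex varieties is a ring homomorphism compatible with pull-back along morphisms of smooth varieties (Fulton, *Intersection Theory*, §19.2). Applied to $W_{\mathbb C}\hookrightarrow V_{\mathbb C}$ and to $F:W_{\mathbb C}\to Q'_{\mathbb C}$, it turns (5) into $\mathrm{cl}(\alpha(a'))|_{W(\mathbb C)}=F^*\mathrm{cl}(a')$. Restricting to $X$, where $F=f$, we get $\mathrm{cl}(\alpha(a'))|_X=f^*(\mathrm{cl}(a')|_{S^d})$. By Lemma 1 for $Q'$, $\int_{S^d}\mathrm{cl}(a')=\pm(a'-b')\cdot a'=\pm1$. Therefore $\int_X\mathrm{cl}(\alpha(a'))=\pm\deg f$. The Poincaré dual of a product of cycles is, up to sign, the exterior product of their duals, so by Lemma 1 the dual of $X$ in $V(\mathbb C)$ is $\pm\prod_i(a_i-b_i)$. Hence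
$$\pm\deg f=\int_X\mathrm{cl}(\alpha(a'))=\pm\int_{V(\mathbb C)}\mathrm{cl}(\alpha(a'))\prod_i(a_i-b_i),$$
and since $\mathrm{cl}$ is multiplicative, the right side is the degree of the zero-cycle class $\alpha(a')\prod_i(a_i-b_i)$, up to sign. $\square$

The proof uses only the restriction of $\alpha(a')$ to $W_{\mathbb C}$, so any class on $V_{\mathbb C}$ with restriction $F^*a'$ may replace it.

**Example 2.** Take the degree $\pm2$ map $(x,y)\mapsto(x_1,x_2,x_0y_0,x_0y_1,x_0y_2)$ from $S^2\times S^2$ to $S^4$. Here $W=\{zz'\neq0\}$. Call the target coordinates $(X_1:X_2:Y_0:Y_1:Y_2:Z)$ and take the plane $Z=Y_0$, $X_1=iX_2$, $Y_1=iY_2$ in $Q_4$. With $z=z'=1$ its preimage is $x_1=ix_2$, $x_0(y_1-iy_2)=0$, $x_0y_0=1$. So $x_0$ is a unit, $y_1=iy_2$, and then $x_0^2=y_0^2=1$ with $y_0=x_0$. The preimage is therefore reduced, of codimension $2$, and equal to $(L_+\times L'_+)\sqcup(L_-\times L'_-)$, where $L_\pm=\{x_1=ix_2,\ x_0=\pm z\}$ and $L'_\pm=\{y_1=iy_2,\ y_0=\pm z'\}$. The lines $L_+$ and $L_-$ meet in one point, so they are in different families; call their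 classes $a_1,b_1$, and similarly $a_2,b_2$. Thus $F^*a'$ is the restriction of $a_1a_2+b_1b_2$. Since $a_i(a_i-b_i)=-1$ and $b_i(a_i-b_i)=1$, the degree of $(a_1a_2+b_1b_2)(a_1-b_1)(a_2-b_2)$ is $(-1)(-1)+1\cdot1=2$, as it should be.

The two terms $a_1a_2$ and $b_1b_2$ in Example 2 are complex conjugates of each other. That is the whole mechanism for $(2,2)$.

## 5. Complex conjugation on the families of planes: Theorem 1

Let $c$ be complex conjugation, acting on $CH(V_{\mathbb C})$ and $CH(Q'_{\mathbb C})$. It respects products, push-forwards, pull-backs and degrees.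

**Step 1: the action on families.** The plane $P$ of (3) has $\overline P=\{x_0=z,\ x_1=-ix_2,\dots\}$, so $P\cap\overline P=\{y\}$ has dimension $0$. By the parity rule, $P$ and $\overline P$ lie in the same family iff $k$ is even. So
$$c\text{ exchanges }a,b\text{ if }k\text{ is odd, and fixes both if }k\text{ is even.}\qquad(6)$$

**Step 2: proof of Theorem 1.** For $(2,2)$, $c$ exchanges $a_i,b_i$ on each $Q_2$ and fixes $a'$ on $Q_4$. Put $\alpha=\alpha(a')$. As $\Gamma$ is real, $c(\alpha)=\alpha(c(a'))=\alpha$. Applying $c$ to zero-cycles gives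
$$\deg(\alpha a_1a_2)=\deg(\alpha b_1b_2),\qquad \deg(\alpha a_1b_2)=\deg(\alpha b_1a_2).$$
By Lemma 2,
$$\deg f=\pm\deg\big(\alpha(a_1-b_1)(a_2-b_2)\big)=\pm2\big(\deg(\alpha a_1a_2)-\deg(\alpha a_1b_2)\big),$$
which is even. All even degrees occur by Theorem 3(a) with $n=2$. $\square$

**How far conjugation reaches.** The same argument works whenever $m$ is even and some $k_j$ is odd. Then $c(\alpha)=\alpha$, and the number of odd $k_i$ is even because $\sum k_i=m$. Put $\Pi=\prod_{i\ne j}(a_i-b_i)$; an odd number of its factors change sign, so $c(\Pi)=-\Pi$. Hence $\deg(\alpha b_j\Pi)=-\deg(\alpha a_j\Pi)$ and $\deg f=\pm2\deg(\alpha a_j\Pi)$. This is Theorem 2 when $v_2(q_j)=1$.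

It stops at $(4,4)$. There $k_1=k_2=2$ and $m=4$, so by (6) conjugation fixes $a_1,b_1,a_2,b_2$ and $a',b'$, and invariance says nothing. Concretely, the class $a_1a_2\in CH^4(V_{\mathbb C})$ is invariant and $\deg\big(a_1a_2(a_1-b_1)(a_2-b_2)\big)=1$, so invariance alone cannot exclude $\alpha(a')=a_1a_2$.

What can exclude it is that "invariant under conjugation" is weaker than "represented by a cycle defined over the small field". By (4), if $a'$ is the class of a plane defined over a field $F\supset\mathbb R$, then $\alpha(a')$ comes from $CH(V_F)$. Taking $F=\mathbb R$ is useless, since $Q_8$ contains no real $4$-plane. So we want a field $F$ large enough that $Q_d$ acquires an $m$-plane, yet so small that $Q_{q_j}$ does not acquire a $k_j$-plane. Then a lemma on cycles over $F$ will have to say that the missing plane forces evenness.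

## 6. Cycles on non-hyperbolic quadrics, and a field that separates sums of squares: Theorem 2

We recall the quadratic form theory needed, in characteristic $0$. Write $\langle c_1,\dots,c_N\rangle$ for $\sum c_ix_i^2$, $N\langle1\rangle$ for the sum of $N$ squares, and $\mathbb H\cong\langle1,-1\rangle$ for the hyperbolic plane, with form $uv$. A form is *isotropic* if it has a nontrivial zero, and *hyperbolic* if it is a sum of copies of $\mathbb H$. A hyperbolic form of dimension $2k+2$ vanishes on a subspace of dimension $k+1$, that is, its quadric contains a $k$-plane over the base field. Every nondegenerate form is $\mathbb H^{\,i}\perp\psi$ with $\psi$ anisotropic and unique up to isometry, and forms may be cancelled (Witt). A form is zero in the Witt group iff it is hyperbolic; an anisotropic form of positive dimension is nonzero there. Further: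

- *Springer's theorem*: an anisotropic form stays anisotropic over extensions of odd degree.
- *Pfister's theorem for sums of squares*: if $e=2^r$, the form $e\langle1\rangle=\langle1,1\rangle^{\otimes r}$ is a Pfister form, and if it represents $c\neq0$, then $c\cdot e\langle1\rangle\cong e\langle1\rangle$.

For example, the quadric $Q_q$ has the form $(2k+1)\langle1\rangle\perp\langle-1\rangle\cong2k\langle1\rangle\perp\mathbb H$. Over $\mathbb R$, $2k\langle1\rangle$ is anisotropic.

**Lemma 3.** Let $\varphi$ be a nondegenerate, non-hyperbolic quadratic form of dimension $2k+2$ over a field $F$ of characteristic $0$, and $Q_\varphi\subset\mathbb P^{2k+1}$ its quadric. Then $\deg(\eta\cdot h^k)$ is even for every $\eta\in CH^k(Q_\varphi)$.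

To see what this says, take $F=\mathbb R$ and $\varphi=3\langle1\rangle\perp\langle-1\rangle$, so $Q_\varphi=Q_2$. There are points of degree $1$, but a curve over $\mathbb R$ has class $ra+ra$ conjugated, that is $r(a+b)$, because $c$ exchanges $a$ and $b$. It meets a plane in $2r$ points.

*Proof.* The idea is to represent $h^k$ by a cone over an anisotropic quadric and to push the computation down to that quadric, where every closed point has even degree.

Write $\varphi=\sum_{l=1}^{k+1-\tau}u_lv_l+\psi(w)$ with $\psi$ anisotropic of dimension $2\tau$; here $\tau\ge1$ because $\varphi$ is not hyperbolic. Let $Q_\psi$ be the smooth quadric of $\psi$, of dimension $2\tau-2$, with hyperplane class $h_0$. Consider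
$$\pi:I=\mathbb P(\mathcal O^{k+1-\tau}\oplus\mathcal O(-1))\to Q_\psi,\qquad I=\{([v:w],[w_0]):\ [w_0]\in Q_\psi,\ w\in\text{the line of }w_0\},$$
the projective bundle of lines in the displayed vector bundle. The map $\iota:I\to Q_\varphi$, $([v:w],[w_0])\mapsto[u=0:v:w]$, has as image the cone $\{u=0\}\cap Q_\varphi$, which is $\{\psi(w)=0\}$ in the coordinates $(v,w)$. Over $w\ne0$ it is an isomorphism, since there $[w_0]=[w]$ is determined.

Cut $Q_\psi$ by $\tau-1$ independent hyperplanes. The result is $Q_{\psi'}$, where $\psi'$ is a subform of dimension $\tau+1\ge2$, again anisotropic. The polynomial $\psi'$ is irreducible over $F$: a linear factor would have a nontrivial zero, as there are at least two variables. So $Q_{\psi'}$ is integral, of dimension $\tau-1$, and $h_0^{\tau-1}=[Q_{\psi'}]$.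

Cut $Q_\varphi$ by the same $\tau-1$ hyperplanes and by all $u_l=0$. These are $k$ linear equations in total. The section is the cone $Y$ with equation $\psi'(w')=0$ in the $k+2$ coordinates $(v,w')$; it is integral of dimension $k$, so $h^k=[Y]$. The integral variety $\pi^{-1}(Q_{\psi'})$ maps birationally onto $Y$, because $\iota$ is an isomorphism over $w\neq0$. Hence
$$h^k=[Y]=\iota_*\pi^*[Q_{\psi'}]=\iota_*\pi^*h_0^{\tau-1}.$$
Two applications of the projection formula give
$$\deg(\eta h^k)=\deg\big(\iota^*\eta\cdot\pi^*h_0^{\tau-1}\big)=\deg\big(\pi_*\iota^*\eta\cdot h_0^{\tau-1}\big).$$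
This is the degree of a zero-cycle on $Q_\psi$. A closed point of odd degree would make $\psi$ isotropic over an extension of odd degree, against Springer's theorem. So the number is even. $\square$

**Lemma 4.** Let $e=2^r$, $r\ge1$, $K_0=\mathbb R(t_1,\dots,t_{e-1})$, $\Delta=1+\sum t_i^2$, $F=K_0(\sqrt{-\Delta})$. Over $F$, $e\langle1\rangle$ is anisotropic and $2e\langle1\rangle$ is hyperbolic.

For $e=2$ this is the field $\mathbb R(t)(\sqrt{-1-t^2})$, in which $-1$ is a sum of two squares but not a square.

*Proof.* *Hyperbolicity.* In $F$, $-1=\sum t_i^2+(\sqrt{-\Delta})^2$ is a sum of $e$ squares. By Pfister's theorem $-e\langle1\rangle\cong e\langle1\rangle$, so $2e\langle1\rangle\cong e\langle1\rangle\perp-e\langle1\rangle$ is hyperbolic.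

*Anisotropy.* Suppose $e\langle1\rangle$ is isotropic over $F$, say $\sum_i(x_i+y_i\sqrt{-\Delta})^2=0$ with $x,y\in K_0^e$ not both zero. Comparing coefficients, $x\cdot y=0$ and $x\cdot x=\Delta\,(y\cdot y)$. A sum of squares in $K_0$ vanishes only if all terms do; so $y\neq0$, and $c:=y\cdot y\neq0$. The vectors $y,x$ are orthogonal with values $c$ and $c\Delta$, hence $e\langle1\rangle\cong\langle c,c\Delta\rangle\perp\rho$ over $K_0$ (compare Lam, Ch. VII §3). As $e\langle1\rangle$ represents $c$, Pfister's theorem gives
$$e\langle1\rangle\cong c\cdot e\langle1\rangle\cong\langle1,\Delta\rangle\perp c\rho .$$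
Cancelling $\langle1\rangle$, we get $(e-1)\langle1\rangle\cong\langle\Delta\rangle\perp c\rho$, so $\Delta$ is a sum of $e-1$ squares in $\mathbb R(t_1,\dots,t_{e-1})$. This contradicts Cassels' theorem. $\square$

**Proof of Theorem 2.** Let $r=v_2(m)$ and $e=2^r$. The hypothesis says $v_2(k_j)<r$, so $e\nmid k_j$ and $r\ge1$. Take $F$ from Lemma 4 and an algebraic closure $\Omega$ of $F$; it contains $\mathbb C=\mathbb R(i)$. For $(4,4)$, for instance, $e=4$: over $F$ eight squares are hyperbolic and four are anisotropic.

**Step 1: reduce $\deg f$ modulo $2$ to a number computed over $F$.** Since $2e\mid2m$, the form $(2m+1)\langle1\rangle\perp\langle-1\rangle\cong2m\langle1\rangle\perp\mathbb H$ of $Q'$ is hyperbolic over $F$. So $Q'_F$ contains an $m$-plane $P'_F$ defined over $F$. Let $a'$ be the family class on $Q'_{\mathbb C}$ with $a'_\Omega=[P'_F]_\Omega$, and put $\alpha_F=\alpha([P'_F])\in CH^m(V_F)$. By compatibility with field extension, $\alpha(a')_\Omega=(\alpha_F)_\Omega$. By (2), $a_i-b_i=h_i^{k_i}-2b_i$. So Lemma 2 gives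
$$\deg f\equiv\deg\Big(\alpha(a')\prod_ih_i^{k_i}\Big)=\deg\Big(\alpha_F\prod_ih_i^{k_i}\Big)\pmod2 ,$$
where the equality holds because both degrees can be computed over $\Omega$ and the $h_i$ are defined over $\mathbb R$.

**Step 2: push forward to the factor $Q_{q_j}$.** Put $\eta=\mathrm{pr}_{j*}\big(\alpha_F\prod_{i\ne j}h_i^{k_i}\big)$. The class being pushed has codimension $m+(m-k_j)$, and the fibers have dimension $2m-2k_j$, so $\eta\in CH^{k_j}((Q_{q_j})_F)$. By the projection formula $\deg f\equiv\deg(\eta\cdot h_j^{k_j})\pmod2$.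

**Step 3: the form of $Q_{q_j}$ is not hyperbolic over $F$.** In the Witt group, $(2k_j+1)\langle1\rangle\perp\langle-1\rangle$ equals $2k_j\langle1\rangle$. Write $k_j=ce+\rho$ with $0<\rho<e$. Since $2e\langle1\rangle=0$ there, the class is $2\rho\langle1\rangle$. If $2\rho\le e$, this is a subform of the anisotropic form $e\langle1\rangle$, hence anisotropic, and nonzero. If $2\rho>e$, then $2\rho\langle1\rangle=-(2e-2\rho)\langle1\rangle$ with $0<2e-2\rho<e$, again anisotropic and nonzero.

**Step 4: apply Lemma 3.** With $\varphi=(2k_j+1)\langle1\rangle\perp\langle-1\rangle$ over $F$, Lemma 3 says that $\deg(\eta h_j^{k_j})$ is even. So $\deg f$ is even. $\square$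

## 7. Maps of degree one from sums of squares with one zero

We return to the construction of Section 1, where everything depended on an identity $|G|^2=P_1P_2(1-P_1P_2)$. Its general form needs only local data at $p$. Let $\mathcal R(X)$ be the ring of regular functions on $X$ and $\mathcal O_p$ its localization at $p\in X$. An element of $\mathcal O_p$ is a unit iff it does not vanish at $p$. As $X$ is dense in the irreducible variety $V$, $\mathcal R(X)$ is a domain.

**Criterion.** Suppose $N\in\mathcal R(X)$ with $N(p)=0$ and $N>0$ on $X\setminus p$. Suppose $g\in\mathcal O_p^d$ and $M\in\mathcal O_p$ satisfy $|g|^2=NM$, $g(p)=0$, $dg_p$ is invertible, and $M(p)>0$. Then there is a regular map $X\to S^d$ of degree $\pm1$.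

*Proof.* First remove denominators. Let $\theta\in\mathcal R(X)$, $\theta(p)\ne0$, be a common denominator of $g$ and $M$. Replacing $(g,M)$ by $(\theta g,\theta^2M)$ preserves all hypotheses (as $g(p)=0$, the derivative at $p$ becomes $\theta(p)\,dg_p$), so we may assume that $g,M$ are regular on $X$. Since $\mathcal R(X)$ is a domain, $|g|^2=NM$ holds on all of $X$. Off $p$ we have $N>0$, hence $M\ge0$; at $p$ we have $M>0$. So $M+N>0$ on $X$, and
$$f=\frac{(2g,\ M-N)}{M+N}$$
is regular; it maps into $S^d$ because $4NM+(M-N)^2=(M+N)^2$. We have $f=(0,1)$ iff $N=0$ iff the point is $p$. The first $d$ coordinates of $f$ have derivative $2\,dg_p/M(p)$ at $p$, so $f$ is a local diffeomorphism there. The degree is $\pm1$. $\square$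

**Notation.** Keep $s_i,w_i,P_i,\xi_i,p$ from Section 1. Put $x_i=w_i/(1+s_i)\in\mathcal O_p^{q_i}$; these are local coordinates at $p$, vanishing there. Put $n_i=|x_i|^2=(1-s_i)/(1+s_i)$. Then
$$P_i=\frac1{1+n_i},\qquad \xi_i=P_ix_i,\qquad 1-P_i=P_in_i=x_i\cdot\xi_i.\qquad(7)$$

Section 1 needed a matrix $A$ with $A^TA=u_1I$, where $u_1=1+|x_1|^2$. Such matrices of size a power of $2$ exist as soon as the number of squares permits, and their entries can be kept regular at $p$.

**Lemma 5 (Pfister).** If $u=1+\sum_{j=1}^cy_j^2$ with $y_j\in\mathcal O_p$, $y_j(p)=0$, $c+1\le2^t$, there is a $2^t\times2^t$ matrix $A$ over $\mathcal O_p$ with $AA^T=A^TA=uI$.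

*Proof.* We first arrange that all squares involved are units. Apply to the column $(1,y_1,\dots,y_c,0,\dots,0)^T$ a constant orthogonal matrix with first column $2^{-t/2}(1,\dots,1)^T$. This gives $u=\sum_{j=1}^{2^t}c_j^2$ with $c_j(p)=2^{-t/2}$. Every partial sum of the $c_j^2$ is then positive at $p$, hence a unit.

We show by induction on $s$ that a sum of $2^s$ of the $c_j^2$ admits such a matrix of size $2^s$. For $s=0$ take $(c_j)$. For the step, let $A',A''$ be matrices for the two halves, with $A'A'^T=A'^TA'=N'I$ and $A''A''^T=A''^TA''=N''I$, and put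
$$A=\begin{pmatrix}A'&A''\\B&A'^T\end{pmatrix},\qquad B=-\frac{A'^TA''^TA'}{N'}.$$
The blocks of $AA^T$ are as follows. Top with top: $A'A'^T+A''A''^T=(N'+N'')I$. Top with bottom: $A'B^T+A''A'=-A'A'^TA''A'/N'+A''A'=0$. Bottom with bottom: $BB^T=A'^TA''^TA'A'^TA''A'/N'^2=A'^TA''^TA''A'/N'=N''I$, so $BB^T+A'^TA'=(N'+N'')I$. Thus $AA^T=(N'+N'')I$. Since $N'+N''$ is a unit, $A^T/(N'+N'')$ is a two-sided inverse of $A$, and $A^TA=(N'+N'')I$ as well. $\square$

**Proof of Theorem 3(b).** We feed the identity of Section 1 into the criterion, with a Pfister matrix in place of the quaternion. On $S^{q_1}\times S^{q_2}$ let $N=1-P_1P_2$. It is $\ge0$ and vanishes only where $P_1=P_2=1$, that is, at $p$. With $u_i=1+n_i=1/P_i$,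
$$u_1u_2N=u_1u_2-1=n_1+u_1n_2.$$
The element $u_1=1+|x_1|^2$ involves $q_1+1\le2^t$ squares, so Lemma 5 gives $A$ of size $2^t$ with $A^TA=u_1I$. As $2^t\mid q_2$, let $\tilde A$ be the direct sum of $q_2/2^t$ copies of $A$, and put $g=(x_1,\tilde Ax_2)$, $M=u_1u_2$. Then $|g|^2=n_1+u_1n_2=NM$, $g(p)=0$ and $M(p)=1$. As $x_2(p)=0$, $dg_p=(dx_1,\tilde A(p)\,dx_2)$, and $\tilde A(p)$ is orthogonal because $u_1(p)=1$; so $dg_p$ is invertible. The criterion gives degree $\pm1$, and $D=\mathbb Z$ by (a). $\square$

For tuples such as $(2,2,2)$ the blocks $\mathbb R^{q_i}$ are too small to carry the matrices used in (b). The construction for (c) treats all of $\mathbb R^d$ at once. It starts from an $N$ that is a sum of $2^t=d+l$ squares, and uses a Pfister matrix of size $2^t$ to compress them to $d$ squares.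

**Proof of Theorem 3(c).** Now $d=\sum q_i=2^t-l$, with $l\in\{2,4,8\}$ dividing every $q_i$.

**Step 1: orthogonal vectors from multiplications.** $\mathbb R^{q_i}$ is a direct sum of copies of the complex numbers, quaternions or octonions for $l=2,4,8$. Left multiplication by $1$ and the standard imaginary units gives orthogonal matrices $A_1=I,A_2,\dots,A_l$ on it, with $A_2,\dots,A_l$ skew and pairwise anticommuting. Let them act blockwise on $\mathbb R^d$, and write $x=(x_i)$, $\xi=(\xi_i)$. For $a\ne b$ the matrix $A_a^TA_b$ is skew. This is clear if $a$ or $b$ is $1$. For $a,b\ge2$, $A_a^TA_b=-A_aA_b$, and its transpose is $-A_b^TA_a^T=-A_bA_a=A_aA_b$. So the vectors $A_ax$ are pairwise orthogonal, each of square norm $|x|^2$. By (7), moreover,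
$$A_1x\cdot\xi=\sum_i(1-P_i),\qquad A_ax\cdot\xi=\sum_iP_i\,(A_ax_i)\cdot x_i=0\quad(a\ge2).\qquad(8)$$

**Step 2: the function $N$ and its matrix.** Put
$$N=\sum_i|\xi_i|^2+\Big(\sum_i(1-P_i)\Big)^2\in\mathcal R(X).$$
Then $N\ge0$. Since every $1-P_i\ge0$, it vanishes only where all $P_i=1$, that is, at $p$. Let $J$ be the $2^t\times d$ matrix with top block $I_d$ and bottom rows $(A_ax)^T$, $a=1,\dots,l$. By (8), $N=|J\xi|^2$. Let $E$ be the $2^t\times l$ matrix with columns $(-A_ax;\epsilon_a)$, where $\epsilon_a$ is the standard basis of $\mathbb R^l$. Then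
$$E^TJ=0,\qquad E^TE=uI_l,\qquad u=1+|x|^2 .$$
So the columns of $J$ are orthogonal to $l$ orthogonal vectors of the same square norm $u$. If $\sqrt u$ were available, we could normalize these vectors, complete them to an orthonormal basis, and drop $l$ coordinates. It is not available, but a Pfister matrix does the same work: $d+1\le2^t$, so Lemma 5 gives $A$ of size $2^t$ with $AA^T=A^TA=uI$, and $A^T/u$ multiplies all square norms by $1/u$.

**Step 3: an orthogonal matrix over $\mathcal O_p$.** Put $E'=A^TE/u$. Then $E'^TE'=E^TAA^TE/u^2=I_l$. We complete $E'$ to an orthogonal matrix $[E'|G']$ over $\mathcal O_p$. Let $v$ be the first column and $e_1$ the first standard basis vector of $\mathcal O_p^{2^t}$. Apply a constant orthogonal matrix after which $v(p)=-e_1$. Then $|v-e_1|^2=2-2v\cdot e_1$ has value $4$ at $p$, so it is a unit, and the reflection in $v-e_1$ is defined over $\mathcal O_p$ and takes $v$ to $e_1$. The remaining columns are now orthogonal to $e_1$, so they lie in $\mathcal O_p^{2^t-1}$, and we repeat. In the end an orthogonal matrix $T$ over $\mathcal O_p$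 takes the columns of $E'$ to the first $l$ standard basis vectors, and $T^T=[E'|G']$.

**Step 4: compress to $d$ squares.** We have $E'^T(A^TJ/u)=E^TAA^TJ/u^2=E^TJ/u=0$. Since $E'E'^T+G'G'^T=I$,
$$\frac{A^TJ}{u}=G'K,\qquad K=\frac{G'^TA^TJ}{u},$$
where $K$ is a $d\times d$ matrix over $\mathcal O_p$, because $G'$ has $2^t-l=d$ columns. Multiplying by $A$ gives $J=AG'K$, hence $J^TJ=K^TG'^TA^TAG'K=uK^TK$ and
$$N=|J\xi|^2=u\,|K\xi|^2 .$$

**Step 5: apply the criterion.** Let $g=K\xi$ and $M=1/u$, so $|g|^2=NM$, $g(p)=0$ and $M(p)=1$. At $p$ we have $x=0$, so $J^TJ=I$ and $u=1$, and $K(p)$ is orthogonal. Since $\xi_i=P_ix_i$ with $P_i(p)=1$ and $x_i(p)=0$, $d\xi_p=dx_p$ is invertible; so $dg_p=K(p)\,d\xi_p$ is invertible. The criterion gives a regular map of degree $\pm1$, and $D=\mathbb Z$ by (a). $\square$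

For $(2,2,2)$ we have $l=2$, $t=3$, $d=6$: the matrix $J$ is $8\times6$, and eight squares are compressed to six. So $S^2\times S^2\times S^2\to S^6$ has a regular map of degree $1$, although every regular map $S^2\times S^2\to S^4$ has even degree.
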